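# Normal toric ideals for which every Gröbner basis exceeds degree $d$

## 1. Two term orders on the twisted cubic

Take the four points $a_i=(1,i)\in\mathbb Z^2$, $i=0,1,2,3$, and the map $\mathbb K[z_0,\dots,z_3]\to\mathbb K[t_1^{\pm1},t_2^{\pm1}]$, $z_i\mapsto t_1t_2^{\,i}$, over a field $\mathbb K$. Its kernel $I$ contains
$$z_0z_2-z_1^2,\qquad z_0z_3-z_1z_2,\qquad z_1z_3-z_2^2 .$$

First compare monomials by the weights $1,2,5,10$ of $z_0,\dots,z_3$, ties broken lexicographically. The initial terms of the three binomials are $z_0z_2$ (weight $6$ against $4$), $z_0z_3$ ($11$ against $7$) and $z_1z_3$ ($12$ against $10$). A monomial divisible by none of these has the form $z_i^{e}z_{i+1}^{f}$. Its image is $t_1^{p}t_2^{ip+f}$ with $p=e+f$ and $0\le f\le p$, and this image determines the monomial: if $p>0$ divides the exponent $n$ of $t_2$, the monomial is $z_{n/p}^p$; otherwise $i=\lfloor n/p\rfloor$ and $f=n-ip$. So distinct monomials of this kind have distinct images. If some $h\in I$ had an initial monomial divisible by none of the three, dividing $h$ by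 the three binomials would leave a nonzero remainder in $I$ that combines such monomials, which is impossible. Hence the three quadrics form a Gröbner basis of degree $2$.

Now use the lexicographic order with $z_1>z_2>z_0>z_3$. The binomial $z_2^3-z_0z_3^2$ lies in $I$ and has initial monomial $z_2^3$. Neither $z_2$ nor $z_2^2$ is the initial monomial of an element of $I$. Indeed, the terms of an element of $I$ whose monomials have a given image again add up to an element of $I$. The only monomial with the image of $z_2$ is $z_2$, so it cannot occur alone. The only monomials with the image $t_1^2t_2^4$ are $z_2^2$ and $z_1z_3$, so if $z_2^2$ occurs then so does $z_1z_3\succ z_2^2$. So $z_2^3$ is a minimal generator of the initial ideal, and every Gröbner basis for this order has an element of degree at least $3$.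

The points live in $\mathbb Z^2$. One order stays within degree $2$ and another does not. The question is whether a good order always exists. Here are the precise notions.

**Definition 1.** For a configuration $\mathcal A=\{\mathbf a_1,\dots,\mathbf a_n\}\subseteq\mathbb Z^d$ the *toric ideal* $I_{\mathcal A}$ is the kernel of $\mathbb K[z_1,\dots,z_n]\to\mathbb K[t_1^{\pm1},\dots,t_d^{\pm1}]$, $z_i\mapsto t^{\mathbf a_i}$. The configuration is *graded* if some $\mathbf c\in\mathbb Z^d$ has $\mathbf a_i\cdot\mathbf c=1$ for all $i$. The semigroup $\mathbb N\mathcal A$ is *normal* if $\mathbf b\in\mathbb Z^d$ and $l\mathbf b\in\mathbb N\mathcal A$ for some integer $l>0$ imply $\mathbf b\in\mathbb N\mathcal A$.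

A lattice point of $\mathrm{cone}(\mathcal A)$ is a nonnegative rational combination of linearly independent elements of $\mathcal A$, so a positive multiple of it lies in $\mathbb N\mathcal A$. Therefore
$$\mathbb N\mathcal A\text{ is normal}\iff \mathbb N\mathcal A=\mathrm{cone}(\mathcal A)\cap\mathbb Z^d. \tag{1}$$
The twisted cubic is graded by $\mathbf c=(1,0)$ and is normal: a lattice point $(p,n)$ with $0\le n\le 3p$ is a sum of $p$ points $(1,i)$, $0\le i\le3$. If $(1,2)$ is removed, normality is lost, since $2\cdot(1,2)=(1,1)+(1,3)$.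

It is known that if $\mathcal A\subseteq\mathbb Z^d$ is graded and $\mathbb N\mathcal A$ is normal, then $I_{\mathcal A}$ is generated in degree at most $d$. We ask the same of Gröbner bases: *for graded $\mathcal A\subseteq\mathbb Z^d$ with $\mathbb N\mathcal A$ normal, is there a term order for which $I_{\mathcal A}$ has a Gröbner basis of binomials of degree at most $d$?* The answer is no.

**Theorem 1.** Let $R\ge4$ be an integer and $\mathbb K$ any field. There are $d$ and a graded configuration $\mathcal A\subseteq\mathbb Z^d$ with $\mathbb N\mathcal A$ normal such that for every term order $\succ$ the ideal $\mathrm{in}_\succ(I_{\mathcal A})$ has a minimal generator of degree $>\frac{R+1}{5}\,d$.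

With $R=4$ the degree exceeds $d$, and letting $R\to\infty$ excludes every bound $C\cdot d$ with $C$ constant. The theorem concerns all Gröbner bases, binomial or not. If $\mathfrak m$ is a minimal generator of the initial ideal, every Gröbner basis contains an element whose initial monomial divides $\mathfrak m$, hence equals $\mathfrak m$, and this element has degree at least $\deg\mathfrak m$.

**Theorem 2.** If a graded $\mathcal A\subseteq\mathbb Z^d$ has a regular unimodular triangulation, then $I_{\mathcal A}$ has a Gröbner basis of binomials of degree $\le d$. In particular the answer to the question is yes for $d\le3$.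

The smallest $d\ge4$ for which the bound $d$ fails is not determined here.

## 2. Relations, term orders and faces

Let $A$ be a finite subset of a lattice, not necessarily graded, with one variable $z_a$ for each $a\in A$. Let $\Lambda_A\subset\mathbb Z^A$ be the lattice of linear relations $\sum_a w_aa=0$. Write $w=w^+-w^-$ for the decomposition into positive and negative parts, which have disjoint supports. A term order $\succ$ turns $\mathbb Z^A$ into a totally ordered abelian group by
$$w\succ0\iff z^{w^+}\succ z^{w^-};$$
multiplying by a common factor shows that $z^{\mathbf u}\succ z^{\mathbf v}$ iff $\mathbf u-\mathbf v\succ0$. This is what lets us add and compare relations.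

**(F1)** Reduced Gröbner bases of $I_A$ consist of binomials $z^{\mathbf u}-z^{\mathbf v}$ with $\mathbf u-\mathbf v\in\Lambda_A$ (Sturmfels, *Gröbner Bases and Convex Polytopes*, Ch. 4). Conversely every $z^{w^+}-z^{w^-}$ with $w\in\Lambda_A$ lies in $I_A$. Dividing binomials by common factors, we see that $\mathrm{in}_\succ(I_A)$ is generated by the monomials $z^{w^+}$ with $w\in\Lambda_A$, $w\succ0$. In particular each minimal generator is such a $z^{w^+}$.

**(F2)** Let $\varphi$ be a linear form with $\varphi\ge0$ on $A$, let $F=\mathrm{cone}(A)\cap\{\varphi=0\}$ and $A_F=A\cap F$. *Every minimal generator of $\mathrm{in}(I_{A_F})$ is a minimal generator of $\mathrm{in}(I_A)$.* Indeed, if $w\in\Lambda_A$ and $z^{w^+}\in\mathbb K[A_F]$, then $\varphi$ vanishes on $\sum w^+_aa=\sum w^-_aa$. All terms on the right have $\varphi\ge0$, so $z^{w^-}\in\mathbb K[A_F]$ and $w\in\Lambda_{A_F}$. Hence, by (F1), a monomial of $\mathbb K[A_F]$ in $\mathrm{in}(I_A)$ is divisible by some $z^{w^+}$ with $w\in\Lambda_{A_F}$, $w\succ0$. So $\mathrm{in}(I_{A_F})=\mathrm{in}(I_A)\cap\mathbb K[A_F]$.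 A proper divisor in $\mathrm{in}(I_A)$ of a minimal generator of $\mathrm{in}(I_{A_F})$ would lie in $\mathbb K[A_F]$, hence in $\mathrm{in}(I_{A_F})$, which is impossible.

**(F3)** *If $\operatorname{rank}\Lambda_A\ge2$ and $\xi\in A$, then $\mathrm{in}(I_A)$ has a minimal generator $z^{w^+}$ with $w\in\Lambda_A$, $w\succ0$ and $w_\xi\le0$.* Indeed there is $0\ne w^0\in\Lambda_A$ with $w^0_\xi=0$, and after a change of sign $w^0\succ0$. The monomial $z^{(w^0)^+}\in\mathrm{in}(I_A)$ is not divisible by $z_\xi$, so neither is a minimal generator dividing it. By (F1) that generator is $z^{w^+}$ with $w\succ0$, and $w_\xi\le0$.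

For example, on the twisted cubic with the lexicographic order above take $\xi=a_1$. The relations with coordinate $0$ at $a_1$ are the multiples of $(1,0,-3,2)$, and $w^0=(-1,0,3,-2)\succ0$ leads to the generator $z_2^3$. So (F3) detects exactly the cubic. It gives information about every term order at once, and it is the only source of large degrees below.

## 3. Unimodular triangulations and dimension at most three

Let $\mathcal A$ be graded by $\mathbf c$, let $V=\mathrm{span}_{\mathbb R}(\mathcal A)$, $Q=\mathrm{conv}(\mathcal A)$ and $r_0=\operatorname{rank}\mathbb Z\mathcal A\le d$, so $\dim Q=r_0-1$.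

**Definition 2.** Let $\omega:\mathcal A\to\mathbb R$. A *cell* of $\omega$ is a set $\sigma=\{a\in\mathcal A:\psi(a)=\omega(a)\}$ that spans $V$, where $\psi$ is a linear form on $V$ with $\psi\le\omega$ on $\mathcal A$. If every cell is linearly independent, the subsets of cells form the *regular triangulation* $\Delta_\omega$; these subsets are its *faces*. It is *unimodular* if every cell is a basis of $\mathbb Z\mathcal A$.

For the twisted cubic and $\omega(a_i)=i^2$ the cells are $\{a_0,a_1\},\{a_1,a_2\},\{a_2,a_3\}$, each a basis of $\mathbb Z^2$. For $\omega=(0,1,1,0)$ the only cell is $\{a_0,a_3\}$, of determinant $3$, so this triangulation is not unimodular.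

Two facts are needed. First, the cones over the cells cover $\mathrm{cone}(\mathcal A)$. For $b\in\mathrm{cone}(\mathcal A)$ minimize $\sum u_a\omega(a)$ over $u\ge0$ with $\sum u_aa=b$. By linear programming duality the minimum equals $\psi(b)$ for a vertex $\psi$ of the polyhedron $\{\psi:\psi\le\omega \text{ on }\mathcal A\}$. The tight inequalities of a vertex span, so they form a cell, and complementary slackness puts an optimal $u$ on that cell. Second, if $\sigma$ is the cell of $\psi$ and $b=\sum u_aa$ with real $u_a\ge0$, then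
$$\sum_a u_a\omega(a)\ \ge\ \psi(b),\qquad\text{with equality iff }\mathrm{supp}(u)\subseteq\sigma. \tag{2}$$

*Proof of Theorem 2.* Let $\Delta=\Delta_\omega$ be regular and unimodular. Adding a constant $t$ to $\omega$ replaces each $\psi$ by $\psi+t\,\mathbf c$ and changes no cell, so we may assume $\omega>0$. Let $\succ$ compare $\omega$-weights first and break ties lexicographically; this is a term order.

**Step 1: the initial ideal is generated by the nonfaces.** Call $z^u$ a face monomial if its support is a face. We claim that, among the monomials with image $t^b$, $b\in\mathbb N\mathcal A$, there is exactly one face monomial, and it has strictly smaller weight than all the others. The point $b$ lies in $\mathrm{cone}(\sigma)$ for a cell $\sigma$. As $\sigma$ is a basis of $\mathbb Z\mathcal A\ni b$, the unique coefficients of $b$ in $\sigma$ are nonnegative integers. This gives a face monomial $z^n$ with support in $\sigma$ and weight $\psi(b)$. If another $z^u$ has the same image, then $\mathrm{supp}(u)\not\subseteq\sigma$ by linear independence, so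 by (2) its weight is strictly larger. If $z^u$ were also a face monomial, the same argument with a cell containing $\mathrm{supp}(u)$ would give the opposite strict inequality. The claim follows.

If $z^u$ is not a face monomial, then $z^u-z^n\in I_{\mathcal A}$ has initial monomial $z^u$. Conversely, suppose a face monomial lies in $\mathrm{in}_\succ(I_{\mathcal A})$. By (F1) it is divisible by some $z^{w^+}$ with $w\in\Lambda_{\mathcal A}$, $w\succ0$. Then $z^{w^+}$ is a face monomial and has smaller weight than $z^{w^-}$, contradicting $w\succ0$. So $\mathrm{in}_\succ(I_{\mathcal A})$ is generated by the squarefree monomials $z^\tau=\prod_{a\in\tau}z_a$, $\tau$ a minimal nonface. The binomials $z^\tau-z^{n(\tau)}$, with $z^{n(\tau)}$ the face monomial of the same image, form a Gröbner basis. They are homogeneous of degree $|\tau|$ because $\mathcal A$ is graded. (That the initial ideal is the Stanley–Reisner ideal of $\Delta$ is also in Sturmfels, *Gröbner Bases and Convex Polytopes*, Thm. 8.3 and Cor. 8.9.)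

**Step 2: minimal nonfaces have at most $r_0$ elements.** Let $\tau$ be a minimal nonface. Its proper subsets are faces, hence linearly independent, so $|\tau|\le r_0+1$. Suppose $|\tau|=r_0+1$. These are $r_0+1$ points in an affine space of dimension $r_0-1$. By Radon's theorem $\tau$ splits into disjoint nonempty $B,B'$ with $\mathrm{conv}(B)\cap\mathrm{conv}(B')\ne\emptyset$. Let $b=\sum_B\lambda_aa=\sum_{B'}\lambda'_aa$ be a common point, $\lambda,\lambda'\geq 0$. Both $B$ and $B'$ are faces; let $\sigma\supseteq B$ and $\sigma'\supseteq B'$ be cells with forms $\psi,\psi'$. By (2), $\sum\lambda'_a\omega(a)\ge\psi(b)=\sum\lambda_a\omega(a)$, and by symmetry the reverse holds. So equality holds, $\mathrm{supp}(\lambda')\subseteq\sigma$, and linear independence of $\sigma$ gives $\lambda=\lambda'$. This is impossible, since $B\cap B'=\emptyset$ and $b\ne0$. So $|\tau|\le r_0\le d$, which proves the first assertion.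

**Step 3: for $d\le3$ a regular unimodular triangulation exists.** Let $\mathbb N\mathcal A$ be normal. If $b\in Q\cap\mathbb Z^d$, then $b\in\mathbb N\mathcal A$ by (1), and $\mathbf c\cdot b=1$ forces $b\in\mathcal A$. Thus $\mathcal A=Q\cap\mathbb Z^d$ and $\dim Q\le2$. Put $\omega(a)=|a|^2+\pi(a)$ with $|\pi(a)|<\frac12$, chosen so that $\sum\lambda_a\omega(a)\ne0$ for each of the finitely many minimal linear dependences $\sum\lambda_aa=0$ (up to scaling). A dependent cell would give $\sum\lambda_a\omega(a)=\psi(\sum\lambda_aa)=0$ for one of them. So $\Delta_\omega$ is a regular triangulation.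

Let $a_0\in\mathcal A$ lie in $\mathrm{conv}(\sigma)$ for a cell $\sigma$. The linear form $\psi_0(b)=2a_0\cdot b+(\pi(a_0)-|a_0|^2)\,\mathbf c\cdot b$ satisfies $\omega(b)-\psi_0(b)=|b-a_0|^2+\pi(b)-\pi(a_0)$ on $\mathcal A$. This is $0$ at $a_0$ and positive elsewhere. Write $a_0=\sum_{b\in\sigma}\lambda_bb$ with $\lambda\ge0$. If $a_0\notin\sigma$, then $\omega(a_0)=\psi_0(a_0)<\sum\lambda_b\omega(b)=\psi_\sigma(a_0)\le\omega(a_0)$, where $\psi_\sigma$ is the form of $\sigma$; this is absurd. So the simplex $\mathrm{conv}(\sigma)$ contains no lattice points besides its vertices.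

Such an empty simplex $v_0,\dots,v_s$ with $s\le2$ has edge vectors $b_i=v_i-v_0$ that form a basis of $\ker(\mathbf c)\cap\mathrm{span}(\mathcal A)\cap\mathbb Z^d$. For $s=0$ there is nothing to show. Otherwise, if they are not a basis, that lattice contains a point $\sum s_ib_i\neq0$ with $0\le s_i<1$. If $\sum s_i\le1$, then $v_0+\sum s_ib_i$ is a lattice point of the simplex that is not a vertex. If $s=2$ and $s_1+s_2>1$, then $s_1,s_2>0$, and $v_0+(1-s_1)b_1+(1-s_2)b_2$ is such a point. Both contradict emptiness. Since $\mathbf c\cdot v_0=1$, the vertices form a basis of $\mathrm{span}(\mathcal A)\cap\mathbb Z^d\supseteq\mathbb Z\mathcal A$, and they lie in $\mathbb Z\mathcal A$. So $\Delta_\omega$ is unimodular. $\square$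

The argument stops one dimension higher, at the statement that empty lattice simplices are unimodular. The tetrahedron with vertices $(0,0,0),(1,0,0),(0,1,0),(1,1,2)$ has determinant $2$. A lattice point $s_1(1,0,0)+s_2(0,1,0)+s_3(1,1,2)$ in it has $2s_3\in\{0,1,2\}$. If $s_3=\frac12$, integrality forces $s_1=s_2=\frac12$ and the sum exceeds $1$. If $s_3\in\{0,1\}$, only vertices occur. So it is empty and not unimodular. By Theorem 2 the configurations of Theorem 1 have no regular unimodular triangulation at all.

## 4. Trading degree for weighted degree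

The first reduction frees us from the grading: we may give the variables unequal positive weights and measure weighted degree, at the price that $d$ is replaced by the total weight.

**Lemma 3.** Let $A=\{a_1,\dots,a_n\}\subset\mathbb Z^{d_0}$ generate $\mathbb Z^{d_0}$ as a group, with $\mathbb NA=\mathrm{cone}(A)\cap\mathbb Z^{d_0}$. Let $\theta:\mathbb Z^{d_0}\to\mathbb Z$ be linear with $\theta_i:=\theta(a_i)\ge1$ for all $i$. Then there is a graded $A'\subset\mathbb Z^{d'}$ with $d'=d_0+\sum(\theta_i-1)\le\sum\theta_i$ and $\mathbb NA'$ normal, such that for every term order $\succ'$ for $A'$ there is a term order $\succ$ for $A$ for which the minimal generators of $\mathrm{in}_{\succ'}(I_{A'})$ are in bijection with those of $\mathrm{in}_\succ(I_A)$, where $z^{\mathbf u}$ corresponds to a monomial of degree $\sum\theta_iu_i$.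

*Example.* Let $A=\{1,2\}\subset\mathbb Z$ and $\theta=\mathrm{id}$; here $I_A=(z_1^2-z_2)$. The construction below gives $a'_{11}=(1,0)$, $a'_{21}=(0,1)$, $a'_{22}=(2,-1)$ in $\mathbb Z^2$, with $I_{A'}=(y_{11}^2-y_{21}y_{22})$. The variable $z_2$ of weight $2$ has become a product of two variables.

*Proof.* **Step 1: definition and grading.** In $\mathbb Z^{d_0}\oplus\bigoplus_i\bigoplus_{1\le j<\theta_i}\mathbb ZE_{ij}$ put $a'_{ij}=E_{ij}$ for $1\le j<\theta_i$ and $a'_{i\theta_i}=a_i-\sum_{j<\theta_i}E_{ij}$. The $a_i$ are distinct and nonzero, so the $a'_{ij}$ are distinct. The linear form equal to $\theta$ on $\mathbb Z^{d_0}$ and $1$ on each $E_{ij}$ takes the value $1$ on $E_{ij}$ and $\theta_i-(\theta_i-1)=1$ on $a'_{i\theta_i}$; so $A'$ is graded. Finally $d'=\sum\theta_i-(n-d_0)\le\sum\theta_i$, since $n\ge d_0$.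

**Step 2: normality.** Let $b'=b+\sum z_{ij}E_{ij}$ be a lattice point of $\mathrm{cone}(A')$, with coefficients $c_{ij}\ge0$ at the $a'_{ij}$. Comparing coordinates gives $z_{ij}=c_{ij}-c_{i\theta_i}$ for $j<\theta_i$, and $b=\sum c_{i\theta_i}a_i$. Put $m_i=\max(0,-\min_{j<\theta_i}z_{ij})\in\mathbb N$, and $m_i=0$ if $\theta_i=1$. From $c_{i\theta_i}=c_{ij}-z_{ij}\ge-z_{ij}$ we get $c_{i\theta_i}\ge m_i$. So $b-\sum m_ia_i\in\mathrm{cone}(A)\cap\mathbb Z^{d_0}=\mathbb NA$; write it as $\sum n_ia_i$ with $n_i\in\mathbb N$. Then $b'$ is represented with coefficients $m_i+n_i$ at $a'_{i\theta_i}$ and $m_i+n_i+z_{ij}$ at $a'_{ij}$, $j<\theta_i$. All are in $\mathbb N$ by the choice of $m_i$. By (1), $\mathbb NA'$ is normal.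

**Step 3: initial ideals.** Let $(w_{ij})$ be a relation of $A'$. The $E_{ij}$-coordinate gives $w_{ij}=w_{i\theta_i}=:w_i$, and then $(w_i)\in\Lambda_A$; conversely each $w\in\Lambda_A$ gives such a relation. Let $y_{ij}$ be the variables of $A'$, put $Y_i=\prod_jy_{ij}$, and let $z^{\mathbf u}\succ z^{\mathbf v}$ iff $Y^{\mathbf u}\succ'Y^{\mathbf v}$. This is a term order, since $\mathbf u\mapsto Y^{\mathbf u}$ is injective and multiplicative. By (F1), $\mathrm{in}_{\succ'}(I_{A'})$ is generated by the $Y^{w^+}$ with $w\in\Lambda_A$, $w\succ0$, hence by the $Y^{\mathbf u}$ with $z^{\mathbf u}$ a minimal generator of $\mathrm{in}_\succ(I_A)$. None of these divides another, because $Y^{\mathbf u'}\mid Y^{\mathbf u}$ forces $\mathbf u'\le\mathbf u$. So they are the minimal generators, and $\deg Y^{\mathbf u}=\sum\theta_iu_i$. $\square$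

This suggests a plan. Build $A$ with exactly four *heavy* vectors; all others are *light*. If each heavy vector has a weight $\Omega$ larger than the total weight of the light vectors, the total weight is less than $5\Omega$. So it is enough that for every term order some minimal generator has degree at least $R+1$ in the four heavy variables. Its weighted degree is then at least $(R+1)\Omega$. We call the degree in the four heavy variables the *heavy degree*.

## 5. A block with two relations

By (F3), a face with a rank-two relation lattice yields a minimal generator with one prescribed sign condition. A first experiment: let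
$$u_1=e_1,\quad u_2=e_2,\quad x_1=e_1+2e_2+t_1,\quad x_2=2e_1+e_2+t_2,\quad p_b=\nu_b,\quad p_b'=\nu_b+t_b\ (b=1,2),$$
where $e_1,e_2,t_1,t_2,\nu_1,\nu_2$ is a lattice basis and $p_1,p_1',p_2,p_2'$ are the heavy vectors. Writing $[v]$ for the unit vector of $\mathbb Z^A$ belonging to $v\in A$, the relation lattice has basis
$$G_1=[u_1]+2[u_2]+[p_1']-[x_1]-[p_1],\qquad G_2=2[u_1]+[u_2]+[p_2']-[x_2]-[p_2].$$
Suppose an order has $G_1,G_2\succ0$, and say $G_1\succ G_2$. Apply (F3) with $\xi=u_2$: some minimal generator $z^{w^+}$ has $w=T_1G_1+T_2G_2\succ0$ and $2T_1+T_2\le0$. The signs of $T_1,T_2$ must be opposite. If $T_1>0>T_2$, then $|T_2|\ge2T_1\ge2$. If $T_1<0<T_2$, then $T_2G_2\succ|T_1|G_1\succ|T_1|G_2$ forces $T_2>|T_1|\ge1$. Either way $|T_1|+|T_2|\ge3$, and this is the heavy degree, since $w$ has coordinates $\pm T_b$ at $p_b',p_b$. For instance $G_1-2G_2$ is the binomial $z_{p_1'}z_{p_2}^2z_{x_2}^2-z_{u_1}^3z_{x_1}z_{p_1}z_{p_2'}^2$. If $G_2\succ G_1$, the other coordinate $u_1$ does the same by symmetry. So two $u$'s suffice to force heavy degree $3$;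 more $u$'s, with more slopes, force more.

Fix an integer $R\ge1$ and let $F_R=\{k/n:k,n\in\mathbb Z_{\ge1},\ k+n\le R\}$. Its elements cut $(0,\infty)$ into open intervals $J_1,\dots,J_L$. Choose positive integers $\alpha_{1,l},\alpha_{2,l}$ with $\alpha_{1,l}/\alpha_{2,l}\in J_l$ for $1\le l\le L$, and put $\alpha_{a,L+b}=\delta_{ab}$ for $a,b\in\{1,2\}$. For $R=4$ we have $F_4=\{\frac13,\frac12,1,2,3\}$, $L=6$, and the pairs $(1,4),(2,5),(2,3),(3,2),(5,2),(4,1)$ will do. The two extra indices $L+1,L+2$ play no role yet; they are needed in Lemma 6.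

A *block* with signs $\varepsilon=(\varepsilon_1,\varepsilon_2)\in\{\pm1\}^2$ consists of $u_l=e_l$ ($1\le l\le L+2$), $x_a=\sum_l\alpha_{a,l}e_l+\varepsilon_at_a$ ($a=1,2$) and the heavy vectors. Its basic relations are
$$g_a=\begin{cases}[x_a]+[p_a]-\sum_l\alpha_{a,l}[u_l]-[p_a'],&\varepsilon_a=1,\\ [x_a]+[p_a']-\sum_l\alpha_{a,l}[u_l]-[p_a],&\varepsilon_a=-1.\end{cases}$$

**Lemma 4.** Let $B$ be a block. Then $\Lambda_B=\mathbb Zg_1\oplus\mathbb Zg_2$. If a term order has $-g_1\succ0$ and $-g_2\succ0$, then $\mathrm{in}(I_B)$ has a minimal generator of heavy degree $\ge R+1$.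

*Proof.* **Step 1: the relation lattice.** Subtract multiples of $g_1,g_2$ from a relation to make its $x$-coefficients zero. Then the $e_l$-coordinates show that its $u$-coefficients vanish, and $p_1,p_1',p_2,p_2'$ are linearly independent. So $g_1,g_2$ generate $\Lambda_B$, and they are independent because of their $x$-coefficients.

**Step 2: locating the order among the slopes.** Put $G_a=-g_a\succ0$. Call $k/n\in F_R$ *low* if $nG_1-kG_2\succ0$; this does not depend on the representation of the fraction, since in an ordered group a positive multiple of a vector has the same sign as the vector. If $k/n$ is low and $k'/n'\le k/n$, then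
$$n(n'G_1)=n'(nG_1)\succ n'kG_2\succeq nk'G_2,$$
so $n'G_1-k'G_2\succ0$ and $k'/n'$ is low. Thus the low fractions form an initial segment of $F_R$, and some $l\le L$ has $\varrho:=\alpha_{1,l}/\alpha_{2,l}$ greater than all low and smaller than all other elements of $F_R$.

**Step 3: the generator.** The $u_l$-coordinate of $G_b$ is $\alpha_{b,l}$. By (F3) with $\xi=u_l$ there is a minimal generator $z^{w^+}$ with $w=T_1G_1+T_2G_2\succ0$ and $\alpha_{1,l}T_1+\alpha_{2,l}T_2\le0$. Both $T_b\ge0$ is impossible, as the sum would be positive; both $T_b\le0$ contradicts $w\succ0$. So $T_1,T_2$ are nonzero of opposite signs. Suppose $|T_1|+|T_2|\le R$. If $T=(n,-k)$ with $n,k>0$, then $w\succ0$ says that $k/n$ is low, so $k/n<\varrho$; but $\alpha_{1,l}n\le\alpha_{2,l}k$ says $k/n\ge\varrho$. If $T=(-n,k)$ with $n,k>0$, then $k/n$ is not low, so $k/n>\varrho$; but $\alpha_{2,l}k\le\alpha_{1,l}n$ says $k/n\le\varrho$. Both are contradictions, so $|T_1|+|T_2|\ge R+1$. The coordinates of $w$ at $p_b,p_b'$ are $T_b,-T_b$ in some order, so the heavy degree is $|T_1|+|T_2|$.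 $\square$

It is tempting to hope that a block alone does the job. It does not: *as soon as $g_1\succ0$ or $g_2\succ0$, the ideal $\mathrm{in}(I_B)$ is generated in heavy degree $1$.* Say $g_2\succ0$. Let $w\in\Lambda_B$, $w\succ0$, and write $w=S_1g_1+S_2g_2$. If $S_2>0$, then $w$ has coordinate $S_2$ at $x_2$ and at the heavy vector with coefficient $+1$ in $g_2$, so $z^{g_2^+}$ divides $z^{w^+}$. Suppose $S_2\le0$. If $g_1\succ0$, then $S_1>0$ and $z^{g_1^+}$ divides $z^{w^+}$ in the same way. If $-g_1\succ0$, then $S_1<0$. The $u_l$-coordinates of $w$ are $-S_1\alpha_{1,l}-S_2\alpha_{2,l}\ge\alpha_{1,l}$, and the coordinate at the heavy vector with coefficient $-1$ in $g_1$ is $-S_1\geq 1$, so $z^{(-g_1)^+}$ divides $z^{w^+}$. All these divisors have heavy degree $1$, and they lie in the initial ideal.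

So a term order escapes a block by making some $g_a$ positive. We need a second mechanism that punishes this choice.

## 6. Punishing positive block relations

Suppose two blocks $\beta^+,\beta^-$ share the heavy vectors and have $\varepsilon_a=+1$ and $\varepsilon_a=-1$ respectively, and an order has $g^+=g_{a,\beta^+}\succ0$ and $g^-=g_{a,\beta^-}\succ0$. In $g^++g^-$ the heavy terms cancel. This is why blocks carry signs. The other ingredient is the following.

**Lemma 5.** Let $B$ be a finite subset of a lattice with $\Lambda_B=\mathbb Zv\oplus\mathbb Zg$, let $N\ge1$, and let $\xi,h,h'\in B$ be distinct elements such that $v_\xi=N$, $g_\xi=1$, $v_h=v_{h'}=0$ and $\{g_h,g_{h'}\}=\{1,-1\}$. If a term order has $g\succ0$ and $v\succeq Ng$, then $\mathrm{in}(I_B)$ has a minimal generator of degree $\ge N$ in $z_h,z_{h'}$.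

*Proof.* By (F3) there is a minimal generator $z^{w^+}$ with $w=cv+dg\succ0$ and $w_\xi=Nc+d\le0$. If $c\le0$, then $cv\preceq cNg$, so $w\preceq(Nc+d)g\preceq0$, a contradiction. So $c\ge1$ and $d\le-Nc\le-N$. The coordinates of $w$ at $h,h'$ are $d,-d$ in some order, so $z^{w^+}$ has degree $|d|\ge N$ in $z_h,z_{h'}$. $\square$

How can one force $v\succeq Ng$ for an unknown order? By averaging: if relations $v_i$ and $g_i\succ0$ satisfy $\sum v_i=N\sum g_i$, then $v_i\prec Ng_i$ cannot hold for all $i$. Omit the second index of the $\alpha$'s and write $u$ for a single $u$-vector. The obvious choice for $\beta^+,\beta^-$ uses two auxiliary vectors $s_0=f$ and $s_1=f+Nt_a$ with a new basis vector $f$, and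
$$v^+=N[x^+]+[s_0]-N\alpha[u^+]-[s_1],\qquad v^-=N[x^-]+[s_1]-N\alpha[u^-]-[s_0],$$
where $x^\pm=x_{a,\beta^{\pm}}$. Both are relations, and $v^++v^-=N(g^++g^-)$. The attempt fails at normality. The lattice point $f+t_a=(1-\frac1N)s_0+\frac1Ns_1$ lies in the cone, on every face that contains $s_0$ and $s_1$, so it has to be in the semigroup. But it is not an $\mathbb N$-combination of $x^+,u^+,s_0,s_1$ and the heavy vectors: the $f$-coordinate allows exactly one of $s_0,s_1$, the absence of $\nu_b$ and the zero coordinates in the block exclude the heavy vectors, $x^+$ and $u^+$, and $s_0,s_1\neq f+t_a$. So further vectors are forced onto the face, and the relation lattice is no longer $\mathbb Zv^+\oplus\mathbb Zg^+$.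

The cure is to let the step $s_0\to s_1$, which moves the position by $Nt_a$, also be charged what $N$ copies of $x^+$ are charged, namely $N\alpha e$. Then the lattice points between will need vectors $x^+$ and will be generated. The $e$-components of $s_0$ and $s_1$ then differ by a nonzero vector $D$, and to return to $s_0$ these vectors have to add up to $0$. We therefore use many blocks in a cycle and subtract the charge at shifted places of the cycle. In the smallest picture, with $m=3$ places and $D_r=e_r-e_{r+1}$ (indices mod $3$), each step is nonzero and $D_0+D_1+D_2=0$. A linear form with $e_0\mapsto3$, $e_1\mapsto2$, $e_2\mapsto1$ has the partial sums $1,2,0$ along the cycle. It is positive until the cycle closes, and this is how faces will be cut out.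

## 7. Blocks, gadgets and heavy vectors

From now on $R\ge4$, $N=R+1$, and $L$, $\alpha_{a,l}$ are as in Section 5. Let $\mathrm{supp}_a=\{1,\dots,L\}\cup\{L+a\}$, so $\alpha_{a,l}\ne0$ iff $l\in\mathrm{supp}_a$. Put
$$m=N(1+\max\alpha)+1,\qquad q=8(m-1)+1,$$
$\Sigma_{a,l}=\{1,\dots,N\alpha_{a,l}\}$ for $l\le L$, and $\Sigma_{a,L+a}=\{m-N,\dots,m-1\}$. For $l\in\mathrm{supp}_a$ these are nonempty subsets of $\{1,\dots,m-1\}$ with $|\Sigma_{a,l}|=N\alpha_{a,l}$. Since $m-N=N\max\alpha+1$,
$$\Sigma_{a,1}\cap\Sigma_{a,L+a}=\emptyset. \tag{3}$$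
For $R=4$ and the values of Section 5, $\max\alpha=5$, $N=5$, $m=31$, $q=241$.

The *blocks* are the pairs $\beta=(\varepsilon,i)$ with $\varepsilon\in\{\pm1\}^2$, $1\le i\le q$. The *gadgets* are the quadruples $\Gamma=(a,\varepsilon^+,\varepsilon^-,I)$ with $a\in\{1,2\}$, $\varepsilon^\pm\in\{\pm1\}^2$, $\varepsilon^+_a=1$, $\varepsilon^-_a=-1$ and $I=\{i_0<\dots<i_{m-1}\}\subset\{1,\dots,q\}$. For a gadget write $\beta_r^\pm=(\varepsilon^\pm,i_r)$, with $r$ read modulo $m$. As $\varepsilon^+\ne\varepsilon^-$, these are $2m$ distinct blocks. There is a gadget for every possible choice, because we do not know which one an order will need.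

Let $P$ be the free abelian group on symbols $e_{l,\beta}$ ($1\le l\le L+2$) and $f_\Gamma$, let $T=\mathbb Zt_1\oplus\mathbb Zt_2$, and $\mathcal M=P\oplus T\oplus\mathbb Z\nu_1\oplus\mathbb Z\nu_2$. Linear forms on $P$ are extended by $0$ to $\mathcal M$. The component in $P$ of a vector of $P\oplus T$ is its *class*, the component in $T$ its *position*. For a gadget let
$$D_r^\pm=\sum_{l\in\mathrm{supp}_a}\Bigl(N\alpha_{a,l}\,e_{l,\beta_r^\pm}-\sum_{s\in\Sigma_{a,l}}e_{l,\beta^\pm_{r+s}}\Bigr),\qquad r\in\mathbb Z_m .$$
Since $|\Sigma_{a,l}|=N\alpha_{a,l}$, we have $\sum_rD_r^+=\sum_rD_r^-=0$. So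
$$c_0=f_\Gamma,\qquad c_{2r+1}=c_{2r}+D_r^+,\qquad c_{2r+2}=c_{2r+1}+D_r^-$$
defines classes $c_\tau$ for $\tau$ modulo $2m$.

**Definition 3.** The *base light vectors* are
$$u_{l,\beta}=e_{l,\beta},\qquad x_{a,\beta}=\sum_l\alpha_{a,l}e_{l,\beta}+\varepsilon_at_a\ \ (\beta=(\varepsilon,i)),\qquad s_{\Gamma,2r}=c_{2r},\qquad s_{\Gamma,2r+1}=c_{2r+1}+Nt_a .$$
The *heavy vectors* are $p_b=\nu_b$ and $p_b'=\nu_b+t_b$, $b=1,2$.

By construction, with $l$ running over $\mathrm{supp}_a$,
$$\begin{aligned}N x_{a,\beta^+_r}+s_{\Gamma,2r}&=\sum_{l,\,s\in\Sigma_{a,l}}u_{l,\beta^+_{r+s}}+s_{\Gamma,2r+1},\\ N x_{a,\beta^-_r}+s_{\Gamma,2r+1}&=\sum_{l,\,s\in\Sigma_{a,l}}u_{l,\beta^-_{r+s}}+s_{\Gamma,2r+2}.\end{aligned}\tag{4}$$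
The classes agree by the definition of $D_r^\pm$. The positions are $Nt_a$ on both sides of the first line, and $-Nt_a+Nt_a=0$ on both sides of the second.

Each relation we want to use gets its own face. The vectors meant to lie on it form the *special sets*: for a block, $V_\beta=\{u_{l,\beta}\ (1\le l\le L+2),\,x_{1,\beta},\,x_{2,\beta}\}$; for a gadget,
$$V_{\Gamma,r,+}=\{x_{a,\beta_r^+}\}\cup\{u_{l,\beta_r^+}\}_{l\in\mathrm{supp}_a}\cup\{u_{l,\beta^+_{r+s}}\}_{l\in\mathrm{supp}_a,\,s\in\Sigma_{a,l}}\cup\{s_{\Gamma,2r},s_{\Gamma,2r+1}\},$$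
and $V_{\Gamma,r,-}$ is the same with $\beta^-$ for $\beta^+$ and with $s_{\Gamma,2r+1},s_{\Gamma,2r+2}$. Let $\mathcal J$ be the finite set of indices $j=\beta$ or $j=(\Gamma,r,\pm)$.

## 8. Linear forms isolating the special sets

**Lemma 6.** For each $j\in\mathcal J$ there is an integral linear form $\varphi_j$ on $P$ that is $0$ on the classes of the base light vectors listed in $V_j$ and $>0$ on the classes of all other base light vectors.

Here "other" refers to names; that different names denote different vectors is deduced afterward.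

*Proof.* **Blocks.** For $j=\beta$ let $\varphi$ be $0$ on all $e_{l,\beta}$, $1$ on the other $e$'s, and let each $\varphi(f_\Gamma)$ be so large that $\varphi$ is positive on all $c_\tau$ of $\Gamma$. Then $\varphi$ vanishes on the classes in $V_\beta$ and is positive on $u_{l,\beta'}$, $x_{a,\beta'}$ for $\beta'\ne\beta$ and on all $s$'s.

**The form for $j=(\Gamma,r,+)$.** The form must vanish at two consecutive points of the cycle of $c_\tau$ and be positive at all others. We force this with large decreasing values on the minus blocks. Let $\eta_k=m-k$ for $0\le k\le m-1$, extended $m$-periodically, and let $H\ge1$ be an integer to be chosen. Let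

* $\varphi(e_{l,\beta})=0$ for $\beta=\beta_r^+$, $l\in\mathrm{supp}_a$, and for $\beta=\beta_{r+s}^+$, $l\in\mathrm{supp}_a$, $s\in\Sigma_{a,l}$;
* $\varphi(e_{l,\beta_{r+k}^-})=H\eta_k$ for $0\le k\le m-1$ and all $l$;
* $\varphi=1$ on all other $e$'s.

This is consistent because plus and minus blocks are distinct. As $c_{2r}$ is $f_\Gamma$ plus an integral combination of $e$'s, we can choose the integer $\varphi(f_\Gamma)$ with $\varphi(c_{2r})=0$. For $\Gamma'\ne\Gamma$ take $\varphi(f_{\Gamma'})$ so large that $\varphi>0$ on all $c_\tau$ of $\Gamma'$.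

**The $s$'s of $\Gamma$.** All terms of $D_r^+$ have value $0$, so $\varphi(c_{2r+1})=\varphi(c_{2r})=0$. For $0\le K\le m-2$ put $W=\{0,\dots,K\}\subset\mathbb Z_m$. Writing $N\alpha_{a,l}=|\Sigma_{a,l}|$ as a sum of ones,
$$\sum_{k=0}^K\varphi(D^-_{r+k})=H\sum_{l\in\mathrm{supp}_a}\ \sum_{s\in\Sigma_{a,l}}\Bigl(\sum_{k\in W}\eta_k-\sum_{k\in W+s}\eta_k\Bigr)\ \ge\ H. \tag{5}$$
Indeed $W$ carries the $K+1$ largest of the $m$ distinct integers $\eta_k$. Moreover $W+s\ne W$, because a proper nonempty cyclic interval is changed by a shift by $s$ with $0<s<m$. So each inner difference is at least $1$, and there is at least one. The values $\varphi(D_\rho^+)$ involve only plus blocks and do not depend on $H$; choose $H>\sum_{\rho\in\mathbb Z_m}|\varphi(D_\rho^+)|$. Walking along the cycle from $c_{2r+1}$, for $0\le K\le m-2$,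
$$\varphi(c_{2r+2+2K})=\sum_{k=0}^K\varphi(D^-_{r+k})+\sum_{k=1}^K\varphi(D^+_{r+k})>0,\qquad \varphi(c_{2r+3+2K})=\sum_{k=0}^K\varphi(D^-_{r+k})+\sum_{k=1}^{K+1}\varphi(D^+_{r+k})>0,$$
because the indices $r+k$ in the second sums are distinct modulo $m$. These are the indices $2r+2,\dots,2r+2m-1$, that is, all $\tau\ne2r,2r+1$ modulo $2m$.

**The $u$'s.** By definition $\varphi(e_{l,\beta})=0$ exactly for the $u_{l,\beta}$ listed in $V_j$; all other values are $1$ or $H\eta_k\ge1$.

**The $x$'s.** Let $b\ne a$. Since $L+b\notin\mathrm{supp}_a$, we have $\varphi(e_{L+b,\beta})\ge1$ for every $\beta$. The class of $x_{b,\beta}$ contains $e_{L+b,\beta}$ with coefficient $1$, and $\varphi\ge0$ on all $e$'s, so $\varphi>0$ there. (This is the purpose of the extra indices.) For $x_{a,\beta}$ the value is $0$ iff $\varphi(e_{l,\beta})=0$ for all $l\in\mathrm{supp}_a$. This holds for $\beta=\beta_r^+$. For another $\beta$ it would require $\beta=\beta_{r+s}^+$ with $s\in\{1,\dots,m-1\}$ and $s\in\Sigma_{a,l}$ for all $l\in\mathrm{supp}_a$, in particular $s\in\Sigma_{a,1}\cap\Sigma_{a,L+a}$,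 which is empty by (3). So the value is positive.

**The form for $j=(\Gamma,r,-)$.** Let $\varphi(e_{l,\beta})=0$ for $\beta=\beta_r^-$, $l\in\mathrm{supp}_a$, and for $\beta=\beta_{r+s}^-$, $l\in\mathrm{supp}_a$, $s\in\Sigma_{a,l}$. Let $\varphi(e_{l,\beta^+_{r+1+k}})=H\eta_k$ for $0\le k\le m-1$ and all $l$, and $\varphi=1$ on all other $e$'s. Choose $\varphi(f_\Gamma)$ with $\varphi(c_{2r+1})=0$, and $\varphi(f_{\Gamma'})$ large for $\Gamma'\ne\Gamma$. Then $\varphi(D_r^-)=0$, so $\varphi(c_{2r+2})=0$. The computation (5) gives $\sum_{k=0}^K\varphi(D^+_{r+1+k})\ge H$ for $0\le K\le m-2$. The values $\varphi(D^-_\rho)$ do not depend on $H$, and we take $H>\sum_\rho|\varphi(D_\rho^-)|$. Then for $0\le K\le m-2$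
$$\varphi(c_{2r+3+2K})=\sum_{k=0}^K\varphi(D^+_{r+1+k})+\sum_{k=1}^K\varphi(D^-_{r+k})>0,\qquad \varphi(c_{2r+4+2K})=\sum_{k=0}^K\varphi(D^+_{r+1+k})+\sum_{k=1}^{K+1}\varphi(D^-_{r+k})>0 .$$
These are the indices $2r+3,\dots,2r+2m$, all $\tau\ne2r+1,2r+2$ modulo $2m$. The $u$'s and $x$'s are treated word for word as before, with $\beta^-$ for $\beta^+$. $\square$

**Distinctness.** All named vectors are pairwise distinct. The $u$'s and $x$'s have zero $f$-coordinates. The $u$'s are distinct basis vectors with position $0$. The vector $x_{a,\beta}$ has position $\pm t_a\ne0$, which determines $a$, and its class determines $\beta$. The $s_{\Gamma,\tau}$ have $f_\Gamma$-coordinate $1$ and other $f$-coordinates $0$. For fixed $\Gamma$ and $\tau\ne\tau'$ modulo $2m$, one of the pairs $\{\tau-1,\tau\},\{\tau,\tau+1\}$ avoids $\tau'$, as $2m\ge4$. Each such pair is the pair of $s$-indices of some $V_{\Gamma,r,\pm}$, whose form has $\varphi_j(c_\tau)=0<\varphi_j(c_{\tau'})$. The heavy vectors are distinct and are the only ones with a nonzero $\nu$-coordinate.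

## 9. The thickened cone and the configuration $A$

Let $C^0\subset(P\oplus T)_{\mathbb R}$ be the cone generated by the base light vectors and $\bar C\subset P_{\mathbb R}$ its projection. For $\lambda\in\bar C$ let
$$Y^0(\lambda)=\{y\in T_{\mathbb R}:(\lambda,y)\in C^0\}\ne\emptyset,\qquad \mu(\lambda)=\min_{j\in\mathcal J}\varphi_j(\lambda)\ge0 .$$

We want to add the heavy vectors and get a normal semigroup in which the special faces carry no unexpected generators. A point of $C^0+\mathrm{cone}(p_1,p_1',p_2,p_2')$ uses real amounts of $p_b$ and $p_b'$, and to make them integral we have to round positions inside $Y^0(\lambda)$. For an arbitrary planar slice this can fail. If $Y^0(\lambda)$ were the segment from $(0,0)$ to $(2,1)$, then $(\lambda,(1,1))+\nu_2=(\lambda,(1,\tfrac12))+\tfrac12p_2+\tfrac12p_2'$ would be a lattice point. But taking $p_2$ or $p_2'$ away would require $(1,1)$ or $(1,0)$ in the segment. The remedy is to enlarge the slices wherever we are off all special faces, and to leave them unchanged on those faces: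
$$C_L=\{(\lambda,y):\lambda\in\bar C,\ \exists\,y^0\in Y^0(\lambda)\text{ with }|y_b-y_b^0|\le\mu(\lambda)\text{ for }b=1,2\}.$$
This is the projection of the rational polyhedral cone of all $(\lambda,y,y^0)$ with $(\lambda,y^0)\in C^0$ and $|y_b-y^0_b|\le\varphi_j(\lambda)$ for all $b,j$. So $C_L\supseteq C^0$ is a rational polyhedral cone. Its slices are $Y(\lambda)=Y^0(\lambda)+[-\mu(\lambda),\mu(\lambda)]^2$. Let
$$C=C_L+\mathrm{cone}(p_1,p_1',p_2,p_2').$$
For example, $\lambda=e_{1,\beta}$ has $\varphi_\beta(\lambda)=0$, so $\mu(\lambda)=0$ and the slice is not thickened. For the sum $\lambda$ of the classes of all base light vectors every $\varphi_j(\lambda)\ge1$, and the slice is thickened by at least $1$ in each direction.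

**Pointedness.** Let $\kappa$ be the linear form on $P$ with $\kappa(e_{l,\beta})=1$ and all $\kappa(f_\Gamma)$ equal to an integer so large that $\kappa\ge1$ on the classes of all base light vectors. Then $\kappa>0$ on $\bar C\setminus0$. If $(0,y)\in C^0$, applying $\kappa$ shows that all coefficients of a representation vanish; so $Y^0(0)=\{0\}$. As $\mu(0)=0$, a point $(0,y)\in C_L$ has $y=0$. Hence $C_L$ is pointed, and $\kappa\ge1$ on the nonzero points of $C_L\cap(P\oplus T)$, because $\kappa$ is a positive integer there.

The next lemma says that on the special faces rounding works without thickening, and that lattice points there are generated by the intended vectors.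

**Lemma 7.** Let $\lambda\in\bar C\cap P$ and $j\in\mathcal J$ with $\varphi_j(\lambda)=0$.
(i) For $w\in Y^0(\lambda)$ there is $w'\in Y^0(\lambda)\cap T$ with $w_b'\in\{\lfloor w_b\rfloor,\lceil w_b\rceil\}$ for $b=1,2$.
(ii) For $y\in Y^0(\lambda)\cap T$, the vector $(\lambda,y)$ is an $\mathbb N$-combination of $V_j$.

*Proof.* By Lemma 6, every representation of $(\lambda,y)\in C^0$ by base light vectors uses only vectors of $V_j$. We solve for the coefficients in each case.

**Case $j=\beta=(\varepsilon,i)$.** Here $\lambda=\sum_ln_le_{l,\beta}$ with $n_l\in\mathbb Z$. If $\xi_b$ is the coefficient of $x_{b,\beta}$, the coefficient of $u_{l,\beta}$ is $n_l-\sum_b\alpha_{b,l}\xi_b$, so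
$$Y^0(\lambda)=\{(\varepsilon_1\xi_1,\varepsilon_2\xi_2):\ \xi\ge0,\ \alpha_{1,l}\xi_1+\alpha_{2,l}\xi_2\le n_l\text{ for all }l\}.$$
Rounding $\xi_1,\xi_2$ down preserves the inequalities and rounds $\varepsilon_b\xi_b$ to a neighboring integer; this is (i). If $y$ is integral, then the $\xi_b=\varepsilon_by_b$ and all coefficients are in $\mathbb N$; this is (ii).

**Case $j=(\Gamma,r,+)$.** The classes in $V_j$ lie in the span of $c_{2r}$, the $e_{l,\beta_r^+}$ and the $e_{l,\beta_{r+s}^+}$, because $c_{2r+1}=c_{2r}+D_r^+$. Here the $e$'s are different basis elements, as $0<s<m$. Since $c_{2r}$ has $f_\Gamma$-coordinate $1$, integrality of $\lambda$ gives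
$$\lambda=hc_{2r}+\sum_{l\in\mathrm{supp}_a}n_le_{l,\beta_r^+}+\sum_{l\in\mathrm{supp}_a,\,s\in\Sigma_{a,l}}n_{l,s}e_{l,\beta^+_{r+s}}$$
with unique integers $h,n_l,n_{l,s}$. Let $\xi$ be the coefficient of $x_{a,\beta_r^+}$ and $\sigma$ that of $s_{\Gamma,2r+1}$. Comparing coefficients, the others are
$$h-\sigma\ \text{ at }s_{\Gamma,2r},\qquad n_l-\alpha_{a,l}(\xi+N\sigma)\ \text{ at }u_{l,\beta_r^+},\qquad n_{l,s}+\sigma\ \text{ at }u_{l,\beta_{r+s}^+},$$
and the position is $(\xi+N\sigma)t_a$. So the position is exactly what is charged at block $\beta_r^+$; this is the purpose of the charge in $D_r^+$. With $\sigma_{\min}=\max(0,-\min n_{l,s})\in\mathbb Z$ and $\rho=\min_{l\in\mathrm{supp}_a}n_l/\alpha_{a,l}$, nonnegativity means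
$$\xi\ge0,\qquad\sigma_{\min}\le\sigma\le h,\qquad\xi+N\sigma\le\rho .$$
As $Y^0(\lambda)\ne\emptyset$ we have $\sigma_{\min}\le h$. Every position $yt_a$ with $N\sigma_{\min}\le y\le\rho$ is attained with $\sigma=\sigma_{\min}$, and no others are possible. The lower endpoint is an integer, so rounding $y$ down proves (i); the other coordinate is $0$. For integral $y$ take $\sigma=\sigma_{\min}$, $\xi=y-N\sigma_{\min}$. All coefficients are then nonnegative integers, which is (ii).

**Case $j=(\Gamma,r,-)$.** Similarly $\lambda=hc_{2r+1}+\sum_{l\in\mathrm{supp}_a} n_le_{l,\beta_r^-}+\sum_{l,s}n_{l,s}e_{l,\beta^-_{r+s}}$ with unique integers. Let $\xi,\sigma$ be the coefficients of $x_{a,\beta_r^-}$ and $s_{\Gamma,2r+2}$. The others are $h-\sigma$ at $s_{\Gamma,2r+1}$, $n_l-\alpha_{a,l}(\xi+N\sigma)$ at $u_{l,\beta_r^-}$ and $n_{l,s}+\sigma$ at $u_{l,\beta_{r+s}^-}$. The position is $\bigl(-\xi+N(h-\sigma)\bigr)t_a=\bigl(Nh-(\xi+N\sigma)\bigr)t_a$. The constraints are the same, so the positions are the $yt_a$ with $Nh-\rho\le y\le N(h-\sigma_{\min})$. The upper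 endpoint is an integer: round up for (i). For (ii) take $\sigma=\sigma_{\min}$, $\xi=N(h-\sigma_{\min})-y$. $\square$

**Lemma 8.** $C\cap\mathcal M$ is generated as a monoid by $C_L\cap(P\oplus T)$ and $p_1,p_1',p_2,p_2'$.

*Proof.* **Step 1: positions can be rounded in every slice.** We claim that for $\lambda\in\bar C\cap P$ and $w\in Y(\lambda)$ there is $w'\in Y(\lambda)\cap T$ with $w'_b\in\{\lfloor w_b\rfloor,\lceil w_b\rceil\}$. If some $\varphi_j(\lambda)=0$, then $\mu(\lambda)=0$, $Y(\lambda)=Y^0(\lambda)$, and this is Lemma 7(i). Otherwise all $\varphi_j(\lambda)$ are positive integers, so $\mu=\mu(\lambda)\ge1$. Choose $w^0\in Y^0(\lambda)$ with $w-w^0\in[-\mu,\mu]^2$. The interval $[w_b^0-\mu,w_b^0+\mu]$ contains $w_b$ and has length at least $2$, so it contains $\lfloor w_b\rfloor$ or $\lceil w_b\rceil$. The product of the two intervals lies in $Y(\lambda)$.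

**Step 2: splitting off heavy vectors.** Let $\lambda+y+n_1\nu_1+n_2\nu_2\in C\cap\mathcal M$. In a representation, let $h_b$ be the coefficient of $p_b'$; then that of $p_b$ is $n_b-h_b$, so $0\le h_b\le n_b$ and $w:=y-h\in Y(\lambda)$. Take $w'$ from Step 1. Since $y_b-n_b\le w_b\le y_b$ with integral bounds, also $y_b-n_b\le w'_b\le y_b$. So $h'=y-w'$ is integral with $0\le h_b'\le n_b$, and the given element equals $(\lambda,w')+\sum_b\bigl(h_b'p_b'+(n_b-h_b')p_b\bigr)$. $\square$

**Definition 4.** $A$ consists of the Hilbert basis of $C_L\cap(P\oplus T)$ (its irreducible nonzero elements, finite in number and generating, as $C_L$ is rational and pointed), all base light vectors, and $p_1,p_1',p_2,p_2'$.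

Then $\mathrm{cone}(A)=C$, and by Lemma 8
$$\mathbb NA=C\cap\mathcal M=\mathrm{cone}(A)\cap\mathcal M. \tag{6}$$
Moreover $\mathbb ZA=\mathcal M$, since it contains all $e_{l,\beta}$, all $f_\Gamma=s_{\Gamma,0}$, $\nu_b=p_b$ and $t_b=p_b'-p_b$.

**Lemma 9.** For $j\in\mathcal J$, $\varphi_j\ge0$ on $C$, and the face $F_j=C\cap\{\varphi_j=0\}$ satisfies $A\cap F_j=V_j\cup\{p_1,p_1',p_2,p_2'\}$.

*Proof.* $\varphi_j\ge0$ on $\bar C$ by Lemma 6, and $\varphi_j=0$ on the heavy vectors. The base light vectors in $F_j$ are those of $V_j$. A Hilbert basis element in $F_j$ is a lattice point $(\lambda,y)$ with $\varphi_j(\lambda)=0$. So $\mu(\lambda)=0$ and $y\in Y^0(\lambda)\cap T$. By Lemma 7(ii) it is an $\mathbb N$-combination of $V_j\subset C_L\cap(P\oplus T)\setminus0$, and being irreducible it lies in $V_j$. $\square$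

## 10. High heavy degree for every term order

For $\beta=(\varepsilon,i)$ let $g_{a,\beta}\in\Lambda_A$ be the relation $g_a$ of Section 5 written with $x_{a,\beta}$ and $u_{l,\beta}$. Let $v^+_{\Gamma,r},v^-_{\Gamma,r}\in\Lambda_A$ be the left minus right sides of the two relations (4).

**Proposition 10.** For every term order $\succ$, $\mathrm{in}_\succ(I_A)$ has a minimal generator of heavy degree $\ge R+1$.

*Proof.* **Step 1: relations on the special faces.** By Lemma 9, $A\cap F_\beta$ is a block, so $\Lambda_{A\cap F_\beta}=\mathbb Zg_{1,\beta}\oplus\mathbb Zg_{2,\beta}$ by Lemma 4. We claim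
$$\Lambda_{A\cap F_{\Gamma,r,\pm}}=\mathbb Zv^\pm_{\Gamma,r}\oplus\mathbb Zg_{a,\beta_r^\pm}.$$
Both vectors are supported on $A\cap F_{\Gamma,r,\pm}$, because $g_{a,\beta}$ involves $u_{l,\beta}$ only for $l\in\mathrm{supp}_a$. Given a relation, subtract a multiple of $v=v_{\Gamma,r}^\pm$ to kill the coefficient at the second $s$-vector, where $v$ has coefficient $-1$. By the $f_\Gamma$-coordinate the other $s$-coefficient vanishes too. Now the coordinates $e_{l,\beta^\pm_{r+s}}$ show that the coefficients of the $u_{l,\beta^\pm_{r+s}}$ vanish. Subtract a multiple of $g_{a,\beta_r^\pm}$ to kill the $x$-coefficient. Then the coefficients of the $u_{l,\beta_r^\pm}$ vanish (coordinates $e_{l,\beta_r^\pm}$), and the heavy vectors are linearly independent. The two generators are independent, since $g\ne0$ has no $s$-coordinates and $v$ has.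

**Step 2: some block has $-g_{1,\beta}\succ0$ and $-g_{2,\beta}\succ0$.** Then Lemma 4 gives a minimal generator of $\mathrm{in}(I_{A\cap F_\beta})$ of heavy degree $\ge R+1$. By (F2) it is a minimal generator of $\mathrm{in}_\succ(I_A)$.

**Step 3: otherwise, find a gadget the order has to fear.** If Step 2 does not apply, each block $\beta$ has some $a(\beta)\in\{1,2\}$ with $g_{a(\beta),\beta}\succ0$. We claim that for each $i$ there are $a,\varepsilon^+,\varepsilon^-$ with $\varepsilon^+_a=1$, $\varepsilon_a^-=-1$ and $a(\varepsilon^+,i)=a(\varepsilon^-,i)=a$. If not, then for each $a\in\{1,2\}$ there is a sign $\delta_a$ such that no $\varepsilon$ with $a(\varepsilon,i)=a$ has $\varepsilon_a=\delta_a$. But $\varepsilon=\delta=(\delta_1,\delta_2)$ and $a=a(\delta,i)$ contradict this.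

There are $2\cdot2\cdot2=8$ triples $(a,\varepsilon^+,\varepsilon^-)$ and $q=8(m-1)+1$ indices $i$, so one triple works for all $i$ in a set $I$ with $|I|=m$. Let $\Gamma=(a,\varepsilon^+,\varepsilon^-,I)$, $g_r^\pm=g_{a,\beta_r^\pm}\succ0$ and $v_r^\pm=v_{\Gamma,r}^\pm$.

**Step 4: averaging around the cycle.** In $\mathbb Z^A$,
$$\sum_{r\in\mathbb Z_m}(v_r^++v_r^-)=N\sum_{r\in\mathbb Z_m}(g_r^++g_r^-). \tag{7}$$
On the left the $s$-terms cancel around the cycle, each $[x_{a,\beta_r^\pm}]$ has coefficient $N$, and each $[u_{l,\beta_r^\pm}]$ with $l\in\mathrm{supp}_a$ has coefficient $-|\Sigma_{a,l}|=-N\alpha_{a,l}$. On the right the heavy terms of $g_r^+$ and $g_r^-$ cancel, and the same coefficients remain. By (7), $v_r^\pm\prec Ng_r^\pm$ cannot hold for all $r$ and both signs. Fix $r$ and a sign for which $v:=v_r^\pm\succeq Ng$ with $g:=g_r^\pm\succ0$.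

**Step 5: the generator.** Apply Lemma 5 to $B=A\cap F_{\Gamma,r,\pm}$ with this sign, $\xi=x_{a,\beta_r^\pm}$ and $\{h,h'\}=\{p_a,p_a'\}$. By Step 1, $\Lambda_B=\mathbb Zv\oplus\mathbb Zg$. The $\xi$-coordinates of $v,g$ are $N$ and $1$, $v$ has no heavy coordinates, and $g$ has $1,-1$ at $p_a,p_a'$ in some order. So $\mathrm{in}(I_B)$ has a minimal generator of heavy degree $\ge N=R+1$, and by (F2) it is a minimal generator of $\mathrm{in}_\succ(I_A)$. $\square$

## 11. From heavy degree to degree: proof of Theorem 1

It remains to choose weights as planned in Section 4. Let $\mathcal K$ be the sum of $\kappa(\text{class of }a)$ over all light $a\in A$, that is, all elements except the four heavy ones. Let $\Omega=\mathcal K+1$ and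
$$\theta(\lambda+y+n_1\nu_1+n_2\nu_2)=\kappa(\lambda)+\Omega(n_1+n_2),$$
a linear form on $\mathcal M$. Light elements of $A$ are nonzero points of $C_L\cap(P\oplus T)$, so $\theta=\kappa\ge1$ on them; heavy vectors have $\theta=\Omega\geq1$. Identify $\mathcal M\cong\mathbb Z^{d_0}$. By (6) and $\mathbb ZA=\mathcal M$, Lemma 3 applies and gives a graded $A'\subset\mathbb Z^{d'}$ with $\mathbb NA'$ normal and
$$d'\le\sum_{a\in A}\theta(a)=4\Omega+\mathcal K<5\Omega .$$

Let $\succ'$ be any term order for $A'$ and $\succ$ the corresponding order for $A$. By Proposition 10, $\mathrm{in}_\succ(I_A)$ has a minimal generator of heavy degree at least $R+1$. By Lemma 3 it corresponds to a minimal generator of $\mathrm{in}_{\succ'}(I_{A'})$ whose degree is the weighted degree, which is at least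
$$(R+1)\,\Omega>\frac{R+1}5\,d' .$$
So $\mathcal A=A'$ and $d=d'$ satisfy Theorem 1. For $R=4$ the degree is at least $5\Omega>d'$: every Gröbner basis of $I_{A'}$, for every term order, contains an element of degree greater than $d'$. $\blacksquare$
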